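
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Sixth moments of volumes of random parallelepipeds}


\begin{abstract}
Let $U$ be an $n\times p$ matrix with i.i.d.\ centered entries of unit variance and finite sixth moment. We compute $\mathbb E(\det U^{\top}U)^3$ for all $p\le n$ in closed form, through a two-variable generating function, and so prove a conjectured formula. The method adjoins Gaussian columns to make the matrix square, writes the sixth power of a determinant as a top coefficient in a Grassmann algebra, and evaluates the resulting expression row by row. It also covers columns with different laws.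
\end{abstract}

\section{The question and the answer}

\subsection{Moments of random volumes}

Let $X_{ij}$ ($i,j\ge1$) be i.i.d.\ real random variables with moments $m_r=\mathbb E X_{ij}^r$. For $0\le p\le n$ let $U=(X_{ij})$ be the $n\times p$ matrix of these variables. The number $(\det U^{\top}U)^{1/2}$ is the $p$-dimensional volume of the parallelepiped spanned by the columns of $U$; for $p=n$ it is $|\det U|$. We study its moments
\[
f_k(n,p)=\mathbb E\,(\det U^{\top}U)^{k/2},\qquad f_k(n,0)=1,
\]
for $k=6$, assuming $m_6<\infty$, through the formal power series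
\begin{equation}\label{eq:defF}
F_k(t,\omega)=\sum_{n\ge0}\sum_{p=0}^{n}\frac{(n-p)!}{n!\,p!}\,f_k(n,p)\,t^{p}\omega^{n-p}.
\end{equation}
For even $k$, setting $\omega=0$ leaves the series $F_k(t)=\sum_n \frac{t^n}{n!^2}\,\mathbb E(\det A)^k$ of the square matrices $A=(X_{ij})_{n\times n}$. Throughout we write $q=n-p$. An empty determinant equals $1$, and $0^0=1$.

The weight in \eqref{eq:defF} is natural. If $m_1=0$ and $m_2=1$, then $\det U^{\top}U$ is the sum of the squares of the $\binom np$ maximal minors (Cauchy--Binet), and each square has mean $p!$. So $f_2(n,p)=n!/q!$, and the weight divides $f_k(n,p)$ by $f_2(n,p)$ and by $p!$.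

Two cases suggest what to expect. It is convenient to use the cumulants of a centered variable,
\begin{equation}\label{eq:cumulants}
\kappa_2=m_2,\quad \kappa_3=m_3,\quad \kappa_4=m_4-3m_2^2,\quad \kappa_6=m_6-15m_4m_2-10m_3^2+30m_2^3,
\end{equation}
because for a centered Gaussian variable $\kappa_3=\kappa_4=\kappa_6=0$.

\emph{Standard Gaussian entries, any $p$.} By Gram--Schmidt, the volume is the product over $j=1,\dots,p$ of the distance from column $j$ to the span of the preceding columns, which are almost surely linearly independent. Given these, the distance has the law of $\chi_{n-j+1}$, where $\chi_r$ is the norm of a standard Gaussian vector in $\mathbb R^r$. Since $\mathbb E\chi_r^6=r(r+2)(r+4)$,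
\[
f_6(n,p)=\prod_{r=q+1}^{n}r(r+2)(r+4)=\frac{n!\,(n+2)!\,(n+4)!}{q!\,(q+2)!\,(q+4)!},
\]
and $F_6$ equals
\begin{equation}\label{eq:Phi}
\Phi(t,\omega)=\sum_{n\ge0}\sum_{p=0}^{n}\frac{(n+2)!\,(n+4)!}{p!\,(n-p+2)!\,(n-p+4)!}\,t^{p}\omega^{n-p}.
\end{equation}

\emph{One column, any law with $m_1=0$, $m_2=1$.} Expanding $f_6(n,1)=\mathbb E(X_{11}^2+\dots+X_{n1}^2)^3$ gives $nm_6+3n(n-1)m_4+n(n-1)(n-2)$. With $m_4=\kappa_4+3$, $m_6=\kappa_6+15\kappa_4+10m_3^2+15$ and $q=n-1$ this becomes
\[
\frac{f_6(n,1)}{n}=\kappa_6+10\,m_3^2+(15+3q)\,\kappa_4+(n+2)(n+4).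
\]
The last term is the value for standard Gaussian entries. The other three are the linear coefficients in $t$ of $e^{\kappa_6t}$, of $(1+m_3^2t)^{10}$ and of $(1-\kappa_4t)^{-15-3q}$, although one column cannot tell these functions from others with the same linear term. The theorem says that they are the right ones.

\subsection{Results}

\begin{theorem}\label{thm:main}
If $m_1=0$, $m_2=1$ and $m_6<\infty$, then as formal power series
\[
F_6(t,\omega)=\frac{(1+m_3^2t)^{10}\,e^{t(m_6-15m_4-10m_3^2+30)}}{(1+3t-m_4t)^{15}}\sum_{n\ge0}\sum_{p=0}^n\frac{t^p\,\omega^{n-p}\,(n+2)!\,(n+4)!}{p!\,(n-p+2)!\,(n-p+4)!\,(1+3t-m_4t)^{3n}} .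
\]
\end{theorem}

Since $1+3t-m_4t=1-\kappa_4t$, an equivalent form is
\[
F_6(t,\omega)=\frac{(1+m_3^2t)^{10}e^{\kappa_6t}}{(1-\kappa_4t)^{15}}\;\Phi\!\left(\frac{t}{(1-\kappa_4t)^3},\frac{\omega}{(1-\kappa_4t)^3}\right):
\]
the Gaussian series with rescaled arguments, times a prefactor.

The formula was conjectured in \cite{talk}, where the prefactor is displayed with an extra $48$ in its denominator. That factor has to be dropped, because $F_6(0,0)=1$ and the term $n=p=0$ of the double sum is $1$. Related formulas for $m_1=0$, $m_2=1$ are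
\begin{equation}\label{eq:fourth}
F_4(t)=\frac{e^{t(m_4-3)}}{(1-t)^3},\qquad F_4(t,\omega)=\frac{e^{t(m_4-3)}}{(1-t)^2(1-\omega-t)},
\end{equation}
due to Nyquist, Rice and Riordan \cite{NRR} and to Dembo \cite{Dembo}, respectively, and the case $\omega=0$ of Theorem~\ref{thm:main}, due to Beck, Lv and Potechin \cite{BLP}. None of these is used below; \eqref{eq:fourth} is reproved in Section~\ref{sec:four} as a model case.

The proof allows each column its own law. Below, $z_1,\dots,z_p$ are commuting indeterminates, and $[z_1\cdots z_p]$ extracts the coefficient of the monomial $z_1\cdots z_p$ from a formal power series.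

\begin{theorem}\label{thm:columns}
Let $U$ be an $n\times p$ matrix with independent entries, $0\le p\le n$, $q=n-p$. Let the entries of column $j$ be i.i.d.\ with mean $0$, finite sixth moment and cumulants $v_j=\kappa_2^{(j)}\ge0$, $\kappa_3^{(j)},\kappa_4^{(j)},\kappa_6^{(j)}$. Put
\[
a=\sum_jz_jv_j^3,\qquad b=\sum_jz_jv_j\kappa_4^{(j)},\qquad c=\sum_jz_j\bigl(\kappa_3^{(j)}\bigr)^2,\qquad d=\sum_jz_j\kappa_6^{(j)}.
\]
Then $\mathbb E(\det U^{\top}U)^3$ equals
\[
\frac{n!}{q!}\,[z_1\cdots z_p]\;e^{d}(1+c)^{10}\sum_{h\ge0}\frac{a^h\,(h+q+2)!\,(h+q+4)!}{h!\,(q+2)!\,(q+4)!}\,(1-b)^{-15-3(h+q)} .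
\]
\end{theorem}

\begin{corollary}\label{cor:all}
Let the entries be i.i.d.\ with $m_1=0$ and $m_6<\infty$.
\begin{enumerate}
\item[(a)] For any variance $m_2$,
\[
F_6(t,\omega)=\frac{(1+m_3^2t)^{10}e^{\kappa_6t}}{(1-m_2\kappa_4t)^{15}}\sum_{n\ge 0}\sum_{p=0}^{n}\frac{(m_2^3t)^p\,\omega^{n-p}\,(n+2)!\,(n+4)!}{p!\,(n-p+2)!\,(n-p+4)!\,(1-m_2\kappa_4t)^{3n}}.
\]
\item[(b)] If $m_2=1$ and $q=n-p$, then $f_6(n,p)$ equals
\[
\frac{n!\,p!}{q!}\sum_{h+k+j+l=p}\binom{10}{j}m_3^{2j}\,\frac{\kappa_6^{\,l}}{l!}\binom{14+3(h+q)+k}{k}\kappa_4^{\,k}\,\frac{(h+q+2)!\,(h+q+4)!}{h!\,(q+2)!\,(q+4)!},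
\]
the sum being over integers $h,k,j,l\ge0$.
\item[(c)] Two laws with $m_1=0$, $m_2=1$, $m_6<\infty$ have the same series $F_6(t,\omega)$ if and only if they have the same $m_4$, $m_6$ and $|m_3|$. The three numbers $f_6(1,1)$, $f_6(2,1)$, $f_6(2,2)$ already determine these. In particular, $F_6$ is the Gaussian series if and only if $m_3=0$, $m_4=3$, $m_6=15$.
\end{enumerate}
\end{corollary}

\subsection{The idea}

Gram determinants of rectangular matrices are awkward to expand, while a power of a square determinant is a single coefficient in a Grassmann algebra. So we first adjoin $q$ independent Gaussian columns to $U$; this multiplies the moment by a known constant (Lemma~\ref{lem:completion}). In the Grassmann algebra each column then contributes one factor, and these factors are independent. The expectation of a factor, organized by cumulants, is a short sum over set partitions of $\{1,\dots,6\}$ into blocks of size at least $2$ (Lemma~\ref{lem:column}). A Gaussian column contributes only the part made of pairs, which is a Pfaffian and is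 present in the other columns too. It remains to find a coefficient of a product of commuting elements. For fourth moments, where only pairs and full blocks occur, this is immediate; for sixth moments there are also blocks of sizes $3$ and $4$, and handling them is the main work.

\section{From Gram determinants to a Grassmann coefficient}\label{sec:grassmann}

Let $K$ be a positive even integer; we use $K=4$ and $K=6$. Let $R$ be a commutative ring containing $\mathbb R$. The \emph{Grassmann algebra} $\mathcal G_n$ over $R$ on the generators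
\[
\xi_i^r,\qquad 1\le i\le n\ (\text{rows}),\quad 1\le r\le K\ (\text{colors}),
\]
is the associative algebra with relations $\xi\eta=-\eta\xi$ and $\xi^2=0$ for generators $\xi,\eta$. It is free over $R$, with one basis element for each set of generators: their product in some fixed order. Elements of even degree commute with everything. For $B=\{b_1<\dots<b_s\}\subseteq[K]=\{1,\dots,K\}$ put
\[
\xi_i^B=\xi_i^{b_1}\cdots\xi_i^{b_s},\qquad \delta_B=\sum_{i=1}^n\xi_i^B,\qquad \sigma_i=\xi_i^{[K]},\qquad S=\sum_{i=1}^n\sigma_i=\delta_{[K]} .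
\]
Let $\langle\Psi\rangle_n$ be the coefficient of $\sigma_1\cdots\sigma_n$, the product of all generators, in $\Psi\in\mathcal G_n$. For $n=0$ we have $\mathcal G_0=R$ and $\langle\Psi\rangle_0=\Psi$. Expectations of random elements of $\mathcal G_n$ are taken coefficientwise.

For $v\in\mathbb R^n$ let $v(r)=\sum_iv_i\xi_i^r$, and let $w(v)=v(1)v(2)\cdots v(K)$, an even element.

\begin{lemma}\label{lem:det}
For $v_1,\dots,v_n\in\mathbb R^n$ we have $\langle w(v_1)\cdots w(v_n)\rangle_n=\det(v_1,\dots,v_n)^K$.
\end{lemma}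

\begin{proof}
Reordering the $nK$ odd factors gives $\prod_j\prod_rv_j(r)=\varepsilon\prod_r\prod_jv_j(r)$, where the sign $\varepsilon=\pm1$ is that of a permutation of positions and depends only on $n$ and $K$. For each color $r$, anticommutativity gives $\prod_jv_j(r)=\det(v_1,\dots,v_n)\prod_i\xi_i^r$. Finally $\prod_r\prod_i\xi_i^r=\varepsilon\prod_i\prod_r\xi_i^r=\varepsilon\,\sigma_1\cdots\sigma_n$, since this undoes the same rearrangement of an $n\times K$ array. The total is $\varepsilon^2\det(v_1,\dots,v_n)^K$.
\end{proof}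

We next average $w(v)$. Recall that joint cumulants of random variables with enough finite moments are defined recursively by the moment--cumulant formula
\[
\mathbb E[Y_1\cdots Y_s]=\sum_{\pi}\prod_{B\in\pi}\kappa(Y_b:b\in B),
\]
the sum being over all set partitions $\pi$ of $\{1,\dots,s\}$, for every $s$ and every choice of the $Y_b$. A joint cumulant vanishes if its arguments fall into two nonempty groups independent of each other. With all $s$ arguments equal to one variable it is the cumulant $\kappa_s$ of that variable; for centered variables this gives \eqref{eq:cumulants}.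

\begin{lemma}\label{lem:column}
Let $v\in\mathbb R^n$ have i.i.d.\ entries with finite $K$th moment and cumulants $\kappa_r$. Then
\[
\mathbb E\,w(v)=\sum_{\pi=\{B_1,\dots,B_s\}}\kappa_{|B_1|}\cdots\kappa_{|B_s|}\;\varepsilon(B_1,\dots,B_s)\,\delta_{B_1}\cdots\delta_{B_s},
\]
the sum being over all set partitions of $[K]$, where the sign is defined by $\xi_i^{B_1}\cdots\xi_i^{B_s}=\varepsilon(B_1,\dots,B_s)\,\sigma_i$ and does not depend on $i$. If $\mathbb E v_i=0$, only partitions without singletons contribute.
\end{lemma}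

\begin{proof}
The summand does not depend on the order chosen for the blocks of $\pi$: interchanging two blocks changes $\varepsilon$ and the product of the $\delta_B$ by the same sign. We have $\mathbb E w(v)=\sum_{i_1,\dots,i_K}\mathbb E[v_{i_1}\cdots v_{i_K}]\,\xi_{i_1}^1\cdots\xi_{i_K}^K$. Apply the moment--cumulant formula. By independence, the joint cumulant of a block $B$ is $\kappa_{|B|}$ if $b\mapsto i_b$ is constant on $B$ and $0$ otherwise. If this map is constant on each block, with values $j_1,\dots,j_s$, then $\xi_{i_1}^1\cdots\xi_{i_K}^K=\varepsilon(B_1,\dots,B_s)\,\xi_{j_1}^{B_1}\cdots\xi_{j_s}^{B_s}$, because the sign of the rearrangement depends only on the colors. Summing over $j_1,\dots,j_s$ independently gives the claim. The last sentence holds since $\kappa_1=\mathbb Ev_i$.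
\end{proof}

For a perfect matching $M$ of $[K]$ let $s_M$ be the sign with $\prod_{e\in M}\xi_i^e=s_M\sigma_i$; factors of even degree commute, so no order is needed. The $K\times K$ \emph{Pfaffian} is the polynomial
\[
\mathrm{Pf}(x)=\sum_Ms_M\prod_{e\in M}x_e
\]
in commuting variables $x_e$ indexed by the pairs $e\subset[K]$. Write $Q_e=\delta_e$ and
\[
\mathsf P=\mathrm{Pf}(Q).
\]
For standard Gaussian entries only $\kappa_2=1$ is nonzero, so Lemma~\ref{lem:column} gives $\mathbb E\,w(v)=\mathsf P$.

The last reduction replaces the rectangular matrix by a square one. Let $G_N$ be an $N\times N$ matrix of independent standard Gaussian variables and $g_K(N)=\mathbb E(\det G_N)^K$. By Gram--Schmidt, $|\det G_N|$ is distributed as a product of independent $\chi_1,\dots,\chi_N$. Since $\mathbb E\chi_j^4=j(j+2)$ and $\mathbb E\chi_j^6=j(j+2)(j+4)$,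
\begin{equation}\label{eq:g}
g_4(N)=\frac{N!\,(N+2)!}{2},\qquad g_6(N)=\frac{N!\,(N+2)!\,(N+4)!}{48}.
\end{equation}

\begin{lemma}[Gaussian completion]\label{lem:completion}
Let $U$ be an $n\times p$ matrix with independent entries having finite $K$th moments, $q=n-p\ge0$, and let $G$ be an $n\times q$ standard Gaussian matrix independent of $U$. Then
\[
\mathbb E\det[U|G]^K=g_K(q)\;\mathbb E(\det U^{\top}U)^{K/2}.
\]
\end{lemma}

\begin{proof}
Each entry has degree at most $1$ in $\det[U|G]$, and at most $2$ in $\det U^{\top}U$, which is a sum of squares of minors. So both integrands are polynomials of degree at most $K$ in each of the independent entries, and both expectations are finite. Condition on $U$. If $\operatorname{rank}U<p$, both integrands vanish. Otherwise let $\Pi$ be the orthogonal projection onto the column space of $U$. By the Schur complement,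
\[
\det[U|G]^2=\det\bigl([U|G]^{\top}[U|G]\bigr)=\det(U^{\top}U)\,\det\bigl(G^{\top}(I-\Pi)G\bigr).
\]
In an orthonormal basis of the $q$-dimensional range of $I-\Pi$ we have $G^{\top}(I-\Pi)G=H^{\top}H$, where $H$ is, given $U$, a $q\times q$ standard Gaussian matrix by rotation invariance. Take the power $K/2$ and average first over $H$, then over $U$.
\end{proof}

Now let all entries of $U$ be independent, with finite $K$th moments, and let the entries within each of the columns $u_1,\dots,u_p$ be identically distributed. Lemmas~\ref{lem:det} and \ref{lem:completion} and the independence of the columns give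
\begin{equation}\label{eq:bridge}
g_K(q)\,\mathbb E(\det U^{\top}U)^{K/2}=\bigl\langle\,\mathbb E w(u_1)\cdots\mathbb E w(u_p)\;\mathsf P^{q}\bigr\rangle_n .
\end{equation}
The case $p=0$, $n=q=N$ reads
\begin{equation}\label{eq:PN}
\langle\mathsf P^N\rangle_N=g_K(N),
\end{equation}
which evaluates the Pfaffian part without expanding it.

\section{A model case: fourth moments}\label{sec:four}

Take $K=4$, $m_1=0$, $m_2=1$, $m_4<\infty$. The partitions of $[4]$ without singletons are the three matchings and the single block $[4]$, so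
\[
\mathbb E\,w(u_j)=\mathsf P+\kappa_4S,\qquad \mathrm{Pf}(x)=x_{12}x_{34}-x_{13}x_{24}+x_{14}x_{23}.
\]
By \eqref{eq:bridge}, $g_4(q)f_4(n,p)=\langle(\mathsf P+\kappa_4S)^p\mathsf P^q\rangle_n$, and it suffices to know $\langle S^l\mathsf P^N\rangle_n$ for $n=N+l$. Expand $S^l$. The $l$ factors must select distinct rows, which can be done in $n!/N!$ ordered ways. A selected row is full: multiplying by $\sigma_i$ kills every other term using row $i$. So $\mathsf P$ may be replaced by its analog on the other $N$ rows, and by \eqref{eq:PN}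
\begin{equation}\label{eq:SlPN}
\langle S^l\mathsf P^N\rangle_n=\frac{n!}{N!}\,g_4(N).
\end{equation}
Hence, with $h+l=p$ and $N=h+q$,
\[
\frac{q!}{n!\,p!}\,f_4(n,p)=\frac{q!}{g_4(q)}\sum_{h+l=p}\frac{\kappa_4^l}{l!\,h!}\,\frac{g_4(h+q)}{(h+q)!}=\sum_{h+l=p}\frac{\kappa_4^l}{l!}\binom{h+q+2}{h}.
\]
Multiplying by $t^p\omega^q$ and summing,
\[
F_4(t,\omega)=e^{\kappa_4t}\sum_{q\ge0}\frac{\omega^q}{(1-t)^{q+3}}=\frac{e^{(m_4-3)t}}{(1-t)^2(1-\omega-t)},
\]
which is the second formula in \eqref{eq:fourth}; the first is its case $\omega=0$. Two features persist for $K=6$. The Gaussian columns change only the power of $\mathsf P$. The top cumulant enters through an exponential because a row filled by a term of $S$ is closed to everything else.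

\section{Sixth moments: three kinds of correction}\label{sec:six}

From now on $K=6$. The partitions of $[6]$ without singletons have block sizes $2{+}2{+}2$, $4{+}2$, $3{+}3$ and $6$; there are $15$, $15$, $10$ and $1$ of them. To name the corresponding terms of Lemma~\ref{lem:column} we use the following even elements.
\begin{itemize}
\item For a pair $e\subset[6]$ with complement $e^c$, let $D_e=s_e\delta_{e^c}$, where $\xi_i^{e^c}\xi_i^e=s_e\sigma_i$.
\item For a splitting $\tau=\{B,B'\}$ of $[6]$ into two triples, let $C_\tau=s_\tau\delta_B\delta_{B'}$, where $\xi_i^B\xi_i^{B'}=s_\tau\sigma_i$. Exchanging $B$ and $B'$ changes the sign of both $s_\tau$ and $\delta_B\delta_{B'}$, so $C_\tau$ is well defined.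
\end{itemize}
Lemma~\ref{lem:column} now reads, for a column with centered i.i.d.\ entries,
\begin{equation}\label{eq:Ew}
\mathbb E\,w(v)=\kappa_2^3\,\mathsf P+\kappa_2\kappa_4\sum_eD_eQ_e+\kappa_3^2\sum_\tau C_\tau+\kappa_6S .
\end{equation}
The signs are chosen so that for $n=1$ each partition contributes $+\sigma_1$. For instance, $D_eQ_e=s_e\xi_1^{e^c}\xi_1^e=\sigma_1$. Taking $\langle\cdot\rangle_1$ in \eqref{eq:Ew} then gives back $m_6=15\kappa_2^3+15\kappa_2\kappa_4+10\kappa_3^2+\kappa_6$.

By \eqref{eq:bridge} we need $\langle T^p\mathsf P^q\rangle_n$ for elements $T$ of the shape \eqref{eq:Ew}. Before the general computation, consider powers of one term alone, in $n=p$ rows: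
\[
\langle S^p\rangle_p=p!,\qquad \langle C_\tau^p\rangle_p=0\ \ (p\ge2),\qquad \langle(D_eQ_e)^p\rangle_p=(p!)^2 .
\]
The first holds because the $p$ factors fill the $p$ rows in any order. The second holds because $\delta_B$ is odd, so
\begin{equation}\label{eq:Csq}
C_\tau^2=\pm\delta_B^2\delta_{B'}^2=0.
\end{equation}
For the third, $D_e^p$ and $Q_e^p$ are each $p!$ times a product over the rows: \emph{the quadruple of one factor $D_eQ_e$ may share its row with the pair of another}. With weight $s^p/(p!)^2$ these three terms produce $e^s$, $1+s$ and $(1-s)^{-1}$. With one copy of $S$, ten splittings and fifteen pairs, this suggests the factors $e^{\kappa_6t}$, $(1+m_3^2t)^{10}$ and $(1-\kappa_4t)^{-15}$ of Theorem~\ref{thm:main}. The factor $(1-\kappa_4t)^{-3n}$ in the $n$th term of the sum there will come from the $3n$ pairs in $\mathsf P^n$, which can also share a row with quadruples. Two lemmas make this precise: the elements $C_\tau$, each used at most once, act like copies of $S$, and quadruples and pairs interact in a way expressed by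 derivatives.

\subsection{Triples}

The elements $C_\tau$ are not sums over rows: $C_\tau$ contains terms $\xi_i^B\xi_{i'}^{B'}$ with $i\ne i'$. These never reach the top coefficient, provided the splittings used are distinct.

\begin{lemma}\label{lem:triples}
Let $\Theta$ be a set of (distinct) splittings and let $\Psi$ lie in the $R$-subalgebra generated by all $Q_e$, $D_e$ and $S$. Then
\[
\Bigl\langle\prod_{\tau\in\Theta}C_\tau\;\Psi\Bigr\rangle_n=\bigl\langle S^{|\Theta|}\,\Psi\bigr\rangle_n .
\]
\end{lemma}

\begin{proof}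
Expand $C_\tau=s_\tau\sum_{i,i'}\xi_i^B\xi_{i'}^{B'}$ for each $\tau\in\Theta$, and expand $\Psi$ into products of terms $\xi_i^A$ with $|A|\in\{2,4,6\}$. In a product contributing to the top coefficient, the six generators of each row occur exactly once. The terms of $\Psi$ use an even number of generators of each row, so the number of triples in row $i$ is even, hence $0$ or $2$. If it is $2$, the two triples are complementary, that is, they form a splitting $\tau$. A triple belongs to one splitting only, and the elements of $\Theta$ are distinct, so both come from the one factor $C_\tau$. So only the terms with $i=i'$ of each $C_\tau$ contribute, and these sum to $s_\tau\sum_i\xi_i^B\xi_i^{B'}=\sum_i\sigma_i=S$.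
\end{proof}

Distinctness cannot be dropped: $\langle C_\tau^2\rangle_2=0$, while $\langle S^2\rangle_2=2$.

\subsection{Pairs, quadruples and full rows}

The remaining elements $Q_e$, $D_e$, $S$ are sums over rows of commuting elements, so a polynomial in them can be evaluated one row at a time by Taylor expansion. Let $x_e,y_e$ ($15$ of each) and $u$ be commuting variables, standing for $Q_e$, $D_e$ and $S$, and write $\mathrm{Pf}(\partial)$ for $\mathrm{Pf}$ with $x_e$ replaced by $\partial_{x_e}$.

\begin{lemma}\label{lem:rows}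
For every $f\in R[(x_e),(y_e),u]$,
\[
\langle f(Q,D,S)\rangle_n=\bigl[L^nf\bigr](0),\qquad L=\mathrm{Pf}(\partial)+\sum_e\partial_{x_e}\partial_{y_e}+\partial_u .
\]
\end{lemma}

\begin{proof}
For $n=0$ both sides are $f(0)$. For $n\ge1$ separate the last row:
\[
Q_e=Q_e'+\xi_n^e,\qquad D_e=D_e'+s_e\xi_n^{e^c},\qquad S=S'+\sigma_n,
\]
where primed elements involve the rows $1,\dots,n-1$ only. All these elements commute, so Taylor's formula expands $f(Q,D,S)$ into terms $(\partial^\alpha f)(Q',D',S')/\alpha!$ times a monomial with exponent $\alpha$ in the row-$n$ elements $\xi_n^e$, $s_e\xi_n^{e^c}$, $\sigma_n$. Only nonzero monomials of degree six in the generators of row $n$ matter. Those containing $\sigma_n$ reduce to $\sigma_n$ itself. Those containing some $\xi_n^{e^c}$ but not $\sigma_n$ have one more factor, a pair disjoint from $e^c$, hence the pair $e$; they are $s_e\xi_n^{e^c}\xi_n^e=\sigma_n$. The others are products of three disjoint pairs, $\prod_{e\in M}\xi_n^e=s_M\sigma_n$ for a perfect matching $M$. In each case $\alpha!=1$. So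 the part of $f(Q,D,S)$ containing all of row $n$ is $(Lf)(Q',D',S')\,\sigma_n$. Hence $\langle f(Q,D,S)\rangle_n=\langle(Lf)(Q,D,S)\rangle_{n-1}$, where on the right $Q,D,S$ are formed in $\mathcal G_{n-1}$. Induct.
\end{proof}

\begin{corollary}\label{cor:monomial}
Let $N,l\ge0$, let $\nu=(\nu_e)$ be a multi-index, and let $n=N+|\nu|+l$. Then
\[
\Bigl\langle\mathsf P^N\prod_e(D_eQ_e)^{\nu_e}\,S^l\Bigr\rangle_n=\frac{n!}{N!}\,\Bigl[\mathrm{Pf}(\partial)^N\,\partial_x^\nu\bigl(x^\nu\,\mathrm{Pf}(x)^N\bigr)\Bigr](0).
\]
Moreover $\bigl[\mathrm{Pf}(\partial)^N\mathrm{Pf}(x)^N\bigr](0)=g_6(N)$.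
\end{corollary}

\begin{proof}
Apply Lemma~\ref{lem:rows} with $f=u^l\,y^\nu\,x^\nu\,\mathrm{Pf}(x)^N$. The summands of $L$ commute, so $L^n$ expands by the multinomial theorem. At $u=0$, $y=0$ a term survives only if $\partial_u$ is used exactly $l$ times and each $\partial_{x_e}\partial_{y_e}$ exactly $\nu_e$ times; then $\mathrm{Pf}(\partial)$ is used $N$ times. The multinomial coefficient is $n!/(l!\,\nu!\,N!)$, where $\nu!=\prod_e\nu_e!$, and differentiating $u^ly^\nu$ gives $l!\,\nu!$. This proves the first claim. The second is its case $\nu=0$, $l=0$, combined with \eqref{eq:PN}.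
\end{proof}

The right-hand side does not involve $l$ except through $n!$: as in \eqref{eq:SlPN}, rows filled by $S$ contribute only the number of their placements.

\section{Evaluation}\label{sec:evaluation}

\begin{proposition}\label{prop:eval}
Let $a,b,c,d\in R$, let $T=a\mathsf P+b\sum_eD_eQ_e+c\sum_\tau C_\tau+dS$, and let $n=p+q$ with $p,q\ge0$. Then
\[
\frac{\langle T^p\,\mathsf P^q\rangle_n}{n!\,p!}=[s^p]\;e^{ds}(1+cs)^{10}\sum_{h\ge0}\frac{(as)^h}{h!}\,\frac{g_6(h+q)}{(h+q)!}\,(1-bs)^{-15-3(h+q)} .
\]
\end{proposition}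

\begin{proof}
We have $\langle T^p\mathsf P^q\rangle_n/p!=[s^p]\langle e^{sT}\mathsf P^q\rangle_n$, computed over $R[s]$; the exponential is a finite sum, because $T$ has no term of degree $0$ and so is nilpotent. The terms of $T$ commute and $C_\tau^2=0$ by \eqref{eq:Csq}, so
\[
e^{sT}=e^{as\mathsf P}\;\prod_ee^{bsD_eQ_e}\;\prod_\tau(1+csC_\tau)\;e^{dsS}.
\]
Expanding the product over the ten splittings $\tau$ gives only products of distinct $C_\tau$. By Lemma~\ref{lem:triples} this product may be replaced by $(1+csS)^{10}$ inside $\langle\cdot\rangle_n$. Define $\gamma_l\in R$ by $(1+cs)^{10}e^{ds}=\sum_l\gamma_ls^l$. Then $(1+csS)^{10}e^{dsS}=\sum_l\gamma_ls^lS^l$, and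
\[
\frac{\langle T^p\mathsf P^q\rangle_n}{p!}=\sum_{h+|\nu|+l=p}\frac{a^h}{h!}\,\frac{b^{|\nu|}}{\nu!}\,\gamma_l\,\Bigl\langle\mathsf P^{h+q}\prod_e(D_eQ_e)^{\nu_e}S^l\Bigr\rangle_n .
\]
Let $N=h+q$. Since $n=p+q=N+|\nu|+l$, Corollary~\ref{cor:monomial} applies and
\begin{equation}\label{eq:sum}
\frac{\langle T^p\mathsf P^q\rangle_n}{n!\,p!}=\sum_{h+|\nu|+l=p}\frac{a^h}{h!}\,\gamma_l\,\frac{b^{|\nu|}}{N!}\Bigl[\mathrm{Pf}(\partial)^N\,\frac{\partial_x^\nu x^\nu}{\nu!}\,\mathrm{Pf}(x)^N\Bigr](0),
\end{equation}
where $\partial_x^\nu x^\nu$ means: multiply by $x^\nu$, then differentiate. The right-hand side is the coefficient of $s^p$ in the same sum taken over all $h,\nu,l$ with an additional factor $s^{h+|\nu|+l}$. In this form the three summations separate. The sum over $l$ gives $(1+cs)^{10}e^{ds}$. For the sum over $\nu$, note that on a monomial the operator acts as a scalar: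
\[
\frac{\partial_x^\nu x^\nu}{\nu!}\,x^\alpha=\prod_e\binom{\alpha_e+\nu_e}{\nu_e}\,x^\alpha .
\]
There are $15$ variables $x_e$, so
\[
\sum_\nu(bs)^{|\nu|}\,\frac{\partial_x^\nu x^\nu}{\nu!}\,x^\alpha=\prod_e(1-bs)^{-\alpha_e-1}\,x^\alpha=(1-bs)^{-15-|\alpha|}\,x^\alpha .
\]
Only the degree $|\alpha|$ matters, and $\mathrm{Pf}^N$ is homogeneous of degree $3N$. Hence, for fixed $h$, the sum over $\nu$ multiplies $\mathrm{Pf}(x)^N$ by $(1-bs)^{-15-3N}$, and what remains is $[\mathrm{Pf}(\partial)^N\mathrm{Pf}^N](0)=g_6(N)$. The sum over $h$ is then the one in the claim.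
\end{proof}

\section{Proofs of the results}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:columns}]
Let $T_j=\mathbb E\,w(u_j)$, given by \eqref{eq:Ew} with the cumulants of column $j$. By \eqref{eq:bridge},
\[
g_6(q)\,\mathbb E(\det U^{\top}U)^3=\langle T_1\cdots T_p\,\mathsf P^q\rangle_n .
\]
Let $R=\mathbb R[z_1,\dots,z_p]$ and $T=\sum_jz_jT_j$. Then $T=a\mathsf P+b\sum_eD_eQ_e+c\sum_\tau C_\tau+dS$ with $a,b,c,d$ as in the theorem. The $T_j$ commute, so $T_1\cdots T_p=[z_1\cdots z_p]\,T^p/p!$, and Proposition~\ref{prop:eval} gives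
\[
\langle T_1\cdots T_p\,\mathsf P^q\rangle_n=n!\,[z_1\cdots z_p]\,[s^p]\;e^{ds}(1+cs)^{10}\sum_{h\ge0}\frac{(as)^h}{h!}\,\frac{g_6(h+q)}{(h+q)!}\,(1-bs)^{-15-3(h+q)} .
\]
As $a,b,c,d$ are homogeneous of degree $1$ in the $z_j$, the power of $s$ records the degree in $z$. So $[s^p]$ may be omitted and $s$ set to $1$. Finally divide by $g_6(q)$ and use, from \eqref{eq:g},
\[
\frac{g_6(h+q)}{(h+q)!\;g_6(q)}=\frac1{q!}\,\frac{(h+q+2)!\,(h+q+4)!}{(q+2)!\,(q+4)!}.\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} and Corollary~\ref{cor:all}(a),(b)]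
Let all columns have the same law, with variance $m_2$. In Theorem~\ref{thm:columns} put $t=z_1+\dots+z_p$; then $a=m_2^3t$, $b=m_2\kappa_4t$, $c=m_3^2t$ and $d=\kappa_6t$. Since $[z_1\cdots z_p](z_1+\dots+z_p)^r$ is $p!$ for $r=p$ and $0$ otherwise, we get, now with a formal variable $t$,
\begin{equation}\label{eq:coefficient}
\frac{q!}{n!\,p!}\,f_6(n,p)=[t^p]\;e^{\kappa_6t}(1+m_3^2t)^{10}\sum_{h\ge0}\frac{(m_2^3t)^h\,(h+q+2)!\,(h+q+4)!}{h!\,(q+2)!\,(q+4)!}\,(1-m_2\kappa_4t)^{-15-3(h+q)} .
\end{equation}
The left-hand side is the coefficient of $t^p\omega^q$ in $F_6$. Multiply by $t^p\omega^q$ and sum over $p,q\ge0$: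
\[
F_6(t,\omega)=\frac{e^{\kappa_6t}(1+m_3^2t)^{10}}{(1-m_2\kappa_4t)^{15}}\sum_{q,h\ge0}\frac{(m_2^3t)^h\,\omega^q\,(h+q+2)!\,(h+q+4)!}{h!\,(q+2)!\,(q+4)!\,(1-m_2\kappa_4t)^{3(h+q)}} .
\]
Renaming $h$ as $p$ and $h+q$ as $n$ gives (a). For $m_2=1$ we have $1-\kappa_4t=1+3t-m_4t$ and $\kappa_6=m_6-15m_4-10m_3^2+30$, which gives Theorem~\ref{thm:main}. For (b), expand \eqref{eq:coefficient} with $m_2=1$, using $(1-x)^{-15-3N}=\sum_k\binom{14+3N+k}{k}x^k$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:all}(c)]
By Theorem~\ref{thm:main}, $F_6$ depends only on $m_3^2$, $m_4$, $m_6$. Conversely, $F_6$ determines its coefficients, hence all $f_6(n,p)$. Directly, with $m_1=0$ and $m_2=1$, we have $f_6(1,1)=m_6$ and $f_6(2,1)=\mathbb E(X_{11}^2+X_{21}^2)^3=2m_6+6m_4$. Also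
\begin{equation}\label{eq:f22}
f_6(2,2)=\mathbb E(X_{11}X_{22}-X_{12}X_{21})^6=\sum_{k=0}^6(-1)^k\binom6k\,m_{6-k}^2m_k^2=2m_6^2+30m_4^2-20m_3^4,
\end{equation}
where the terms $k=1,5$ vanish because $m_1=0$. These numbers determine in turn $m_6$, $m_4$ and $m_3^4$, that is, $|m_3|$. The statement on the Gaussian series is the case where one law is standard Gaussian, with $m_3=0$, $m_4=3$, $m_6=15$.
\end{proof}

\begin{remark}[A check]
Equation \eqref{eq:f22} tests the contributions of all four partition types and their interactions in a case with $q=0$. For $n=p=2$, $m_2=1$ the terms $h=0,1,2$ in \eqref{eq:coefficient} carry the constants $1$, $15$, $180$. Writing $c=m_3^2$, we find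
\[
\frac{f_6(2,2)}4=\Bigl(\tfrac12\kappa_6^2+45c^2+120\kappa_4^2+10c\kappa_6+15\kappa_4\kappa_6+150c\kappa_4\Bigr)+15\bigl(\kappa_6+10c+18\kappa_4\bigr)+180 .
\]
Substituting $m_6=\kappa_6+15\kappa_4+10c+15$ and $m_4=\kappa_4+3$ into $\frac14(2m_6^2+30m_4^2-20c^2)$ gives the same polynomial. For example, the coefficient of $c^2$ is $\frac14(200-20)=45$, that of $\kappa_4^2$ is $\frac14(450+30)=120$, and the constant is $\frac14(450+270)=180$.
\end{remark}

\begin{remark}[The hypotheses]
Finiteness of $m_6$ is necessary, since $f_6(1,1)=m_6$. Centering is used in \eqref{eq:Ew}, to exclude partitions with singletons. Without it the result changes in kind: if $m_1\ne0$, the terms $k=1,5$ of the sum in \eqref{eq:f22} contribute $-12\,m_1^2m_5^2$, so the fifth moment enters. We do not treat the non-centered case. That the entries of a column have the same law is used in Lemma~\ref{lem:column}, where it makes the average of $w(v)$ a polynomial in the symmetric sums $\delta_B$.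
\end{remark}

\begin{thebibliography}{9}
\bibitem{BLP} Beck, Lv and Potechin (2022).
\bibitem{Dembo} Dembo (1989).
\bibitem{NRR} Nyquist, Rice and Riordan (1954).
\bibitem{talk} ``Fourth Moment Of Random Determinants'', \url{https://www2.karlin.mff.cuni.cz/~beckd/lectures/RIJEKAFourthMomentPresentation.pdf}.
\end{thebibliography}

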